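\title{Deterministic Crash-Tolerant Consensus with Linearly Many Bits in Linearly Many Rounds}

\begin{abstract}
We consider binary consensus among $n$ processes in a synchronous message-passing system in which an adaptive adversary may crash up to $t$ processes. It has been conjectured that no deterministic algorithm uses both $O(n)$ bits and $O(n)$ rounds. We disprove this: for every constant $c>0$ and every $t\le(1-c)n$ there is a deterministic algorithm with $O(n)$ bits and $O(n)$ rounds, which is optimal up to constant factors in both measures when $t$ is linear in $n$. One flooding on a bounded-degree graph leaves all but a small fraction of the live processes with a common value. A depth-first search through a tree of committees of shrinking sizes then removes the remaining wrong values exactly. Failures in the search are signaled by silence and cost nothing, and a union bound over the possible sets of well-connected correct processes shows that the committees the adversary can spoil have total size $O(n)$.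
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{The model}
There are $n\ge2$ processes with identifiers forming the set $V=\{1,\dots,n\}$. Every process knows $n$, the fault bound $t$ and its own identifier. Any two processes are joined by a reliable point-to-point channel, so the recipient of a message sees from the channel who sent it. Computation proceeds in synchronous rounds $1,2,\dots$; in each round every process sends messages, then receives all messages sent to it in that round, then computes locally. Local computation is unrestricted.

Up to $t$ processes may \emph{crash}. If a process crashes in round $r$, an arbitrary subset of the messages it sends in round $r$ is delivered, and it takes no further step. (A crash after the local computation of round $r$ is counted as a crash in round $r+1$ in which nothing is delivered.) A process \emph{completes} round $r$ if it does not crash in rounds $1,\dots,r$, and it is \emph{correct} if it never crashes. Which processes crash, and when, is chosen by an adaptive adversary that knows the algorithm and the execution so far. For a deterministic algorithm the inputs and the crash pattern determine the execution, so a guarantee against this adversary is a statement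 about all executions with at most $t$ crashes. We may therefore fix an execution and argue with sets, such as the set of correct processes, that are known only in hindsight.

Each process $p$ has an input $v_p\in\{0,1\}$ and may at some time \emph{decide} a value, irrevocably. An algorithm solves \emph{consensus} \cite[Definition 1]{DA} if every execution satisfies
\begin{itemize}
\item \emph{agreement}: every process decides the same value;
\item \emph{validity}: a decided value is the input of some process;
\item \emph{termination}: every correct process eventually decides.
\end{itemize}
The \emph{communication complexity} of an algorithm is the maximum, over all inputs and admissible crash patterns, of the total number of bits sent by all processes; its \emph{time complexity} is the maximum number of rounds until every correct process has decided. Only bits that are sent are counted. A process learns something from the round number and from a message that fails to arrive, and neither costs anything.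

\subsection*{The question}
Both measures have linear lower bounds when $t$ is linear in $n$: about every process must communicate (Theorem~\ref{thm:lower} below), and for $1\le t\le n-2$ every $t$-resilient algorithm needs $t+1$ rounds \cite{AT}. Linear time is easy to reach with quadratic communication: flooding on the complete graph takes $n$ rounds and fewer than $n^2$ bits (Corollary~\ref{cor:complete}). At the other end, \cite{DA} quotes, from its reference [15], a deterministic algorithm with optimal $O(n)$ message complexity that needs a super-linear number of rounds. The paper \cite{DA} asks for the optimal communication complexity of deterministic consensus in linear time, and conjectures that $O(n)$ communication and $O(n)$ time cannot be achieved together.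

The conjecture is a natural guess. With $O(n)$ bits in total, a typical process talks to a bounded number of partners, and the adversary, who knows the partners in advance, can cut it off with a bounded number of crashes. After any such stage a constant fraction of the processes may be misinformed without knowing it. A further stage reduces the misinformed by a constant factor, so a logarithmic number of stages is needed to reach zero, and if everybody takes part in every stage the cost is of order $n\log n$.

To make the conjecture a precise statement one has to fix $t$; the paper \cite{DA} says only that at most $t$ processes may crash. We take $t=\lceil n/2\rceil-1$, the largest value below $n/2$, so that $t$ is linear in $n$ and a majority is correct. The statement to be decided is then: \emph{there is no family $(A_n)_{n\ge2}$, with $A_n$ a deterministic consensus algorithm for $n$ processes and $t=\lceil n/2\rceil-1$, whose communication complexity is at most a constant times $n$ bits and whose time complexity is at most a constant times $n$ rounds, the constants being independent of $n$.}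

\subsection*{The results}

\begin{theorem}\label{thm:half}
There is a family $(A_n)_{n\ge2}$ of deterministic consensus algorithms with $t=\lceil n/2\rceil-1$ that has $O(n)$ communication complexity, in bits, and $O(n)$ time complexity. Hence the conjectured statement is false.
\end{theorem}

A correct majority plays no role; a constant fraction of correct processes suffices.

\begin{theorem}\label{thm:main}
Let $c\in(0,\frac12]$. There are constants $C,C'$ depending only on $c$ such that for every $n\ge2$ and every $0\le t\le(1-c)n$ there is a deterministic algorithm solving consensus with at most $t$ crashes that sends at most $Cn$ bits and finishes within $C'n$ rounds. No process, even one that later crashes, ever decides differently from another.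
\end{theorem}

Theorem~\ref{thm:half} is the case $c=\frac12$: for $t=\lceil n/2\rceil-1$ we have $n-t=\lfloor n/2\rfloor+1\ge n/2$.

\begin{theorem}\label{thm:lower}
Every deterministic consensus algorithm sends at least $n/4$ messages in some crash-free execution. Together with the $t+1$ round lower bound of \cite{AT}, this shows that the algorithm of Theorem~\ref{thm:main} is optimal up to constant factors in both measures whenever $\delta n\le t\le(1-c)n$ with constants $\delta,c>0$ and $1\le t\le n-2$.
\end{theorem}

We prove Theorem~\ref{thm:lower} first. Section~\ref{sec:flood} analyzes flooding, Section~\ref{sec:idea} explains how the remaining disagreement is removed at linear cost, and Sections~\ref{sec:objects}--\ref{sec:cost} carry this out.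

\section{The linear lower bound}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $E_0$ and $E_1$ be the crash-free executions in which all inputs are $0$, respectively $1$. Call a process \emph{touched} in an execution if it sends or receives a message there. Suppose that $p$ is untouched in both $E_0$ and $E_1$, and let $E$ be the crash-free execution in which $p$ has input $1$ and all others have input $0$. We claim that after every round of $E$, the state of $p$ is its state in $E_1$ and the state of every other process is its state in $E_0$. This holds initially. If it holds before round $r$, then in round $r$ of $E$ the process $p$ sends what it sends in $E_1$, namely nothing, and the others send what they send in $E_0$, in particular nothing to $p$. So $p$ receives nothing, as in $E_1$, and the others receive exactly what they receive in $E_0$, where $p$ is silent as well. By termination and validity in $E_1$ and $E_0$, the process $p$ decides $1$ in $E$ and the others decide $0$, which contradicts agreement.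

Thus every process is touched in $E_0$ or in $E_1$. If $E_i$ has $\mu_i$ messages, it touches at most $2\mu_i$ processes, so $2\mu_0+2\mu_1\ge n$ and $\max(\mu_0,\mu_1)\ge n/4$.

In the stated range of $t$ every algorithm therefore needs at least $n/4$ bits and at least $t+1>\delta n$ rounds, while Theorem~\ref{thm:main}, applied with $\min(c,\frac12)$ in place of $c$, gives $O(n)$ of each.
\end{proof}

\section{Flooding}\label{sec:flood}

Let $G$ be a graph on $V$ known to all processes. \emph{Flooding on $G$} takes $n$ rounds. Each process $p$ keeps an \emph{estimate} $x_p$, initially $v_p$. If $v_p=1$, then $p$ sends ``1'' to all its $G$-neighbors in round $1$. If $x_p=0$ and $p$ receives ``1'' in round $r$, it sets $x_p:=1$ and, if $r<n$, sends ``1'' to all its $G$-neighbors in round $r+1$. Each process sends at most once, so the number of bits is at most the sum of the degrees. Let $P$ be the set of processes that complete round $n$; from now on $x_p$ denotes the final estimate of $p\in P$.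

\begin{lemma}\label{lem:flood}
For any number of crashes, adjacent processes $p,q\in P$ have $x_p=x_q$, and every $x_p$ with $p\in P$ is the input of some process.
\end{lemma}

\begin{proof}
For a process $p$ that ever has estimate $1$, let $r(p)=0$ if $v_p=1$, and otherwise let $r(p)$ be the round in which it switches to $1$. A process $p'$ sends only in round $r(p')+1$, so if $r(p)=r\ge1$ there is a $p'$ with $r(p')=r-1$. Iterating gives $r+1$ processes with the distinct values $r,r-1,\dots,0$. Hence $r(p)\le n-1$, and some process has input $1$. If $p,q\in P$ are adjacent and $x_p=1$, then $p$ sends ``1'' to $q$ in round $r(p)+1\le n$; both complete that round, so $x_q=1$. Finally, estimates change only from $0$ to $1$, so $x_p=0$ implies $v_p=0$.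
\end{proof}

\begin{corollary}\label{cor:complete}
Flooding on the complete graph, after which every $p\in P$ decides $x_p$, solves consensus for any number of crashes, with $n$ rounds and at most $n(n-1)$ bits; no two processes ever decide differently.
\end{corollary}

A linear number of rounds is really needed for flooding: if only process $1$ has input $1$, and for $i=1,\dots,t$ process $i$ crashes in round $i$ after delivering only to process $i+1$, then the other processes hear ``1'' in round $t+1$.

On a graph of bounded degree flooding costs $O(n)$ bits, but it does not give agreement. If the maximum degree is $D\le t$ and $n>D+1$, let $p$ alone have input $1$ and let all neighbors of $p$ crash in round $1$; then $p$ keeps $1$ and all other live processes keep $0$. What a suitable sparse graph does give is agreement of almost all processes. The property needed is that large sets cannot be separated.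

\begin{lemma}\label{lem:graph}
Let $0<\varepsilon<1$ and $\Delta=\lceil2/\varepsilon^2\rceil$. There is a graph $G$ on $V$ of maximum degree at most $2\Delta$ in which any two disjoint sets of size at least $\varepsilon n$ are joined by an edge.
\end{lemma}

\begin{proof}
Let $\sigma_1,\dots,\sigma_\Delta$ be independent uniform permutations of $V$ and take the edges $\{p,\sigma_i(p)\}$ with $\sigma_i(p)\ne p$. It suffices to treat disjoint $X,Y$ of size exactly $m=\lceil\varepsilon n\rceil$. For one permutation,
\[
\Pr[\sigma_i(X)\cap Y=\emptyset]=\prod_{j=0}^{m-1}\frac{n-m-j}{n-j}\le\Bigl(1-\frac mn\Bigr)^m\le e^{-m^2/n}\le e^{-\varepsilon^2n}.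
\]
So $X$ and $Y$ are not joined with probability at most $e^{-\Delta\varepsilon^2n}\le e^{-2n}$. There are at most $4^n$ pairs $(X,Y)$, and $4^ne^{-2n}<1$.
\end{proof}

The crashes may still leave long thin paths among the correct processes. Later we shall have to spread one bit in $O(\log n)$ rounds, so we trim the correct processes down to a part of logarithmic diameter. Put
\[
g=\tfrac{3c}4,\qquad \ell=2\lceil\log_{1.5}n\rceil .
\]

\begin{lemma}[the core]\label{lem:core}
Let $\varepsilon\le c/7$, let $G$ be as in Lemma~\ref{lem:graph}, and let $H\subseteq V$ with $|H|\ge cn$. There is a set $\Gamma\subseteq H$ with $|\Gamma|\ge gn$ such that the induced graph $G[\Gamma]$ is connected with diameter at most $\ell$.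
\end{lemma}

\begin{proof}
Write $N(S)$ for the set of vertices adjacent to $S$. Put $H_0=H$. As long as there is a nonempty $S_i\subseteq H_i$ with $|S_i|\le|H_i|/2$ and $|(N(S_i)\cap H_i)\setminus S_i|<|S_i|/2$, remove it: $H_{i+1}=H_i\setminus S_i$.

Suppose that the removed set $R=S_0\cup\dots\cup S_i$ reaches size at least $\varepsilon n$, for the first time at step $i$, and put $y=|H_{i+1}|=|H|-|R|$. Since $|H_i|>|H|-\varepsilon n$ and at most half of $H_i$ is removed, $y>(|H|-\varepsilon n)/2$. A vertex of $H_{i+1}$ adjacent to $R$ lies in $(N(S_j)\cap H_j)\setminus S_j$ for some $j\le i$, so there are fewer than $\sum_j|S_j|/2=(|H|-y)/2$ of them. The set $Z$ of vertices of $H_{i+1}$ not adjacent to $R$ thus satisfies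
\[
|Z|>\tfrac32y-\tfrac12|H|>\tfrac14|H|-\tfrac34\varepsilon n\ge\varepsilon n,
\]
because $|H|\ge cn\ge7\varepsilon n$. No edge joins $R$ and $Z$, contrary to Lemma~\ref{lem:graph}.

So the removal stops with fewer than $\varepsilon n$ vertices removed, and the remaining set $\Gamma$ has $|\Gamma|>(c-\varepsilon)n\ge\frac67cn\ge gn$. Every nonempty $S\subseteq\Gamma$ with $|S|\le|\Gamma|/2$ has at least $|S|/2$ neighbors in $\Gamma\setminus S$. Hence a ball in $G[\Gamma]$ grows by a factor at least $1.5$ with each unit of radius until it contains more than half of $\Gamma$, and since $1.5^{\ell/2}\ge n$ this has happened at radius $\ell/2$. Any two balls of radius $\ell/2$ therefore meet.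
\end{proof}

\begin{corollary}\label{cor:almost}
Consider flooding on $G$ as the start of an execution with at most $(1-c)n$ crashes, and let $\Gamma$ be given by Lemma~\ref{lem:core} for the set $H$ of correct processes. All processes of $\Gamma$ have the same estimate $b$, the value $b$ is the input of some process, and $W=\{p\in P:x_p\ne b\}$ has $|W|<\varepsilon n$.
\end{corollary}

\begin{proof}
We have $\Gamma\subseteq H\subseteq P$ and $G[\Gamma]$ is connected, so the first two claims follow from Lemma~\ref{lem:flood}. By the same lemma no edge joins $W$ and $\Gamma$; as $|\Gamma|\ge gn\ge\varepsilon n$, Lemma~\ref{lem:graph} forces $|W|<\varepsilon n$.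
\end{proof}

We call $\Gamma$ the \emph{core} of the execution and the members of $W$ \emph{wrong}. No process knows these sets. Every object constructed below must therefore work for all candidates for $\Gamma$ at once, and there are at most $2^n$ of them.

\section{The idea: a search through a tree of committees}\label{sec:idea}

After flooding, no process can tell whether it is wrong. It is enough to produce one core process that can be certain of its estimate; it then spreads its decision.

\emph{Filtering.} Give each member $q$ of a committee $d$ fixed \emph{sources}, let the sources report their estimates, and call $q$ \emph{active} if at least $\theta d$ of the reports equal $x_q$. A wrong process becomes active only if a $\theta$-fraction of its sources is wrong. The wrong processes have density below $\varepsilon$, far smaller than $\theta$, and for well-chosen sources at most $|W|/256$ processes have that many wrong sources. Now repeat with a new committee, letting only the active processes report. After $K=\lceil\log_{256}n\rceil$ steps no wrong process is active, and whoever is active may decide. Crashes remove reports and never create them, so they cannot endanger this conclusion.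

\emph{Shrinking.} With committees of size $n$ this is the $n\log n$ scheme of Section~\ref{sec:intro}. We let the $k$-th committee have size about $n/2^k$. The number of wrong active processes drops by the factor $256$ while the committee only halves, so their density stays below $\varepsilon$, and the cost $d\sum_kn/2^k$ is linear.

\emph{Branching.} A committee of size $n/2^k$ is destroyed by $n/2^k$ crashes, so a single chain of committees is easy to block. We arrange committees in a tree: the root is $V$ and has $m_0$ children, and every other inner node has four children of half its size. Call a node \emph{bad} if the core has too small a share of its committee, and \emph{live} if it is not bad and many of its core members are active. Core processes never crash, so a child of the root or of a live node hears many reports of $b$ and is live unless it is bad. A live leaf produces a decision in the core.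

\begin{example}\label{ex:two}
Let the tree have two levels below the root, with committees of sizes $n/2$ and $n/4$, and suppose that no leaf is live. Each of the $m_0$ children of the root is bad, contributing $n/2$ to the total size of the bad committees, or it is live, and then its four children are bad leaves and contribute $4\cdot n/4=n$. So the bad committees have total size at least $m_0n/2$: going deeper makes blocking more expensive, not cheaper. On the other side, a random committee of size $s$ is bad for a fixed $\Gamma$ with probability $e^{-\Omega(s)}$, independently of the others, so committees of total size $\beta n$ are all bad with probability $e^{-\Omega(\beta n)}$. For a large constant $\beta$ this beats the $2^n$ choices of $\Gamma$. Taking $m_0\ge2\beta$, some leaf is live.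
\end{example}

\emph{Searching.} The leaves alone have total size at least $m_04^{K-1}n/2^K\ge m_0n^{9/8}/4$, so we cannot afford to run the whole tree. The nodes are given time slots in depth-first order, by a timetable fixed in advance. In the slot of a node only the active members of its parent speak. Nobody reports a failure: below a node without active members there is silence, which is free. Success is announced by a single flood on $G$, and decided processes leave the search.

Two leaks remain, and each accounts for one feature of the algorithm.

\emph{Before success}, a node may be neither bad nor live and still have many active members, none or few of them in the core. If the density of reporters in the parent is clearly below the threshold $\theta$, few members become active; if it is clearly above, the node is live or bad. If it is close to $\theta$, we have no control. Were this to happen at all four children of a node, and again below them, the total size of such nodes would double with every level. We therefore give the four children \emph{increasing} thresholds. The density of reporters in a fixed parent can only decrease with time, so it is close to the threshold of at most one child, unless it drops during the slot itself, which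 the adversary pays for with crashes.

\emph{After success}, the core is silent, the notion of a live node is useless, and active processes that missed the announcement would keep reporting through the rest of the tree. We therefore make every process ask one other process ``have you decided?'' before each report. Once the core has decided, such queries hit the core after a bounded number of attempts on average, and this bounds the number of further reports.

\section{Constants and combinatorial objects}\label{sec:objects}

Fix $c\in(0,\frac12]$.

\subsection*{Constants}
Besides $g=\frac{3c}4$ we put
\[
\kappa=\frac c{40},\quad\theta_j=3j\kappa\ \ (1\le j\le4),\quad\tau=\frac c2,\quad\varepsilon=2^{-1/\kappa},\quad\gamma=\frac\varepsilon{16},\quad\lambda=256,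
\]
\[
\beta=\frac{12}{c^2},\qquad m_0=\lceil2\beta\rceil,\qquad\sigma=\frac43\Bigl(4\beta+4+\frac3\kappa\Bigr),\qquad Q_1=m_0+4(\lceil\sigma\rceil+1)+2 .
\]
Here $\kappa$ is the accuracy of sampling and the unit in which densities are compared, the $\theta_j$ are the thresholds, $\tau$ is the share of the core below which a committee is bad, $\gamma$ is the fraction of committee members for which sampling may fail, $\lambda$ is the factor by which wrong processes are reduced, and $\beta n$, $\sigma n$, $Q_1n$ will bound the size of the bad committees, the number of activations and the number of queries before success. The number $d$ of sources is chosen last, as an integer large enough that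
\begin{equation}\label{eq:d}
d\ge16\lambda,\qquad\theta_1d/2\ge\lambda+1,\qquad\lambda e^{\lambda+1}\le2^{d/4},\qquad2\kappa^2\gamma d\ge6 .
\end{equation}
From $2^y\ge y$ we get $\varepsilon\le\kappa=c/40$ and also $\varepsilon=(2^{-20/c})^2\le c^2/400$. Since $\tau=20\kappa$, $\gamma<\kappa$ and $m_0\le25/c^2$,
\begin{equation}\label{eq:const}
\theta_4+\kappa=13\kappa<\tau-\gamma<g,\qquad\gamma<2\kappa=\theta_1-\kappa,\qquad m_0\varepsilon\le1 .
\end{equation}
Let $G$ and $\Delta$ be as in Lemma~\ref{lem:graph} for this $\varepsilon$; the condition $\varepsilon\le c/7$ of Lemma~\ref{lem:core} holds.

Put $n_0=\lceil(4m_0)^{4/3}\rceil$. For $n<n_0$, Corollary~\ref{cor:complete} gives Theorem~\ref{thm:main} with at most $n_0n$ bits and $n$ rounds. \emph{From now on $n\ge n_0$.}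

\subsection*{The tree}
Let $K=\lceil\log_{256}n\rceil$ and $s_k=\lceil n/2^k\rceil$, so that $s_0=n$ and $s_{k}=\lceil s_{k-1}/2\rceil$. From $K<\log_{256}n+1$ we get $2^K<2n^{1/8}$ and $4^K<4n^{1/4}$. As $n^{3/4}\ge4m_0\ge6$, we have $s_K>n^{7/8}/2\ge3$, and $(s+1)/2\le\frac23s$ for $s\ge3$ gives
\begin{equation}\label{eq:sizes}
\tfrac12s_{k-1}\le s_k\le\tfrac23s_{k-1}\quad(1\le k\le K),\qquad\sum_{k=1}^Ks_k\le n\sum_{k\ge1}\bigl(\tfrac23\bigr)^k=2n .
\end{equation}
Let $\mathcal T$ be the rooted tree with levels $0,\dots,K$ in which the root has $m_0$ children, every other non-leaf has four ordered children, and all leaves are at level $K$. Level $k\ge1$ has $m_04^{k-1}$ nodes, so the number $N$ of non-root nodes satisfies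
\begin{equation}\label{eq:N}
N\le m_04^K\le4m_0n^{1/4}\le n .
\end{equation}
The parent of $u$ is written $\hat u$. A node $u$ of level $k$ has \emph{weight} $s_u=s_k$, and $s(Z)=\sum_{u\in Z}s_u$ for a set $Z$ of nodes. The $j$-th child $u$ of a non-root node has \emph{threshold} $\theta_u=\theta_j$; children of the root have threshold $\theta_1$.

\subsection*{A tail bound}
We use the estimate $\binom ab\le(ea/b)^b$ and the following form of Hoeffding's inequality for sampling without replacement.

\begin{lemma}\label{lem:tail}
In a set of $s$ elements let a fraction $\rho$ be marked. Let $Z_1,\dots,Z_k$ be independent, each distributed as the number of marked elements in a uniform $m$-element subset, and let $Z=\sum_iZ_i$. For $\eta>0$, each of the events $Z\ge(\rho+\eta)km$ and $Z\le(\rho-\eta)km$ has probability at most $e^{-2\eta^2km}$.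
\end{lemma}

\begin{proof}
By \cite[Theorem 4]{Ho}, $E f(Z_i)\le Ef(B)$ for every continuous convex $f$, where $B$ is binomial with parameters $m,\rho$. A centered random variable $Y$ with values in an interval of length $1$ satisfies $Ee^{hY}\le e^{h^2/8}$ for real $h$. Hence $Ee^{h(Z-\rho km)}\le e^{h^2km/8}$, and Markov's inequality with $h=\pm4\eta$ gives the bound $e^{-4\eta^2km+2\eta^2km}$.
\end{proof}

\subsection*{Sources}
The sources must do two things. For every set $X$ of reporters, almost all members of the child should see the true density of $X$ among their sources; this controls progress and cost. An exceptional fraction $\gamma$ is harmless there, but it is useless for driving the wrong processes to zero. For small $X$ we need the exceptions to be few compared with $|X|$ itself. Write $[s]=\{1,\dots,s\}$.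

\begin{lemma}[sources]\label{lem:sources}
Let $1\le s'\le s\le2s'$. There are injections $\varphi_1,\dots,\varphi_d:[s']\to[s]$ such that, with $e(q,X)=|\{i:\varphi_i(q)\in X\}|$, every $X\subseteq[s]$ satisfies:
\begin{itemize}
\item[(a)] at most $\gamma s'$ elements $q\in[s']$ have $e(q,X)\ge(|X|/s+\kappa)d$, and at most $\gamma s'$ have $e(q,X)\le(|X|/s-\kappa)d$;
\item[(b)] if $|X|\le\varepsilon s$, then at most $|X|/\lambda$ elements $q\in[s']$ have $e(q,X)\ge\theta_1d$.
\end{itemize}
Every element of $[s]$ equals $\varphi_i(q)$ for at most $d$ pairs $(i,q)$.
\end{lemma}

\begin{proof}
The last claim holds for any injections, since each $i$ contributes at most one $q$. Take the $\varphi_i$ independent and uniform.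

(a) If the first bound fails for $X$, the set $Y$ of exceptional $q$ has $|Y|>\gamma s'$ and $\sum_{q\in Y}e(q,X)\ge(|X|/s+\kappa)d|Y|$; for the second bound the inequality is $\sum_{q\in Y}e(q,X)\le(|X|/s-\kappa)d|Y|$. For fixed $X$ and $Y$ we have $\sum_{q\in Y}e(q,X)=\sum_{i=1}^d|\varphi_i(Y)\cap X|$, and the $\varphi_i(Y)$ are independent uniform $|Y|$-subsets of $[s]$. By Lemma~\ref{lem:tail} and \eqref{eq:d}, each event has probability at most $e^{-2\kappa^2d\gamma s'}\le e^{-6s'}$. There are at most $2^{s+s'}\le8^{s'}$ pairs $(X,Y)$, so (a) fails with probability at most $2(8e^{-6})^{s'}<\frac1{10}$.

(b) Suppose that (b) fails for $X$, and put $a=|X|$. Then $1\le a\le\varepsilon s$, and with $y=\lfloor a/\lambda\rfloor+1$ there are a set $Y\subseteq[s']$ of size $y$ and index sets $I_q\subseteq[d]$ of size $\lceil\theta_1d\rceil$ such that $\varphi_i(q)\in X$ for all $q\in Y$ and $i\in I_q$. Put $z=a/s\le\varepsilon$. Fix $X$, $Y$ and $(I_q)$. A uniform injection maps $j$ given points into $X$ with probability $\prod_{r<j}\frac{a-r}{s-r}\le z^j$, so by independence over $i$ the event has probability at most $z^{\sum_q|I_q|}\le z^{\theta_1dy}$. Since $a<\lambda y$, there are at most $(e/z)^a\le(e/z)^{\lambda y}$ choices of $X$ and at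 most $(es/y)^y\le(e\lambda/z)^y$ choices of $Y$; there are at most $2^{dy}$ choices of $(I_q)$. The probability of a failure with $|X|=a$ is thus at most
\[
\bigl[\lambda e^{\lambda+1}2^dz^{\theta_1d-\lambda-1}\bigr]^y\le\bigl[\lambda e^{\lambda+1}2^d\varepsilon^{\theta_1d/2}\bigr]^y=\bigl[\lambda e^{\lambda+1}2^{-d/2}\bigr]^y\le2^{-dy/4}\le2^{-4a}.
\]
The first inequality uses $\theta_1d-\lambda-1\ge\theta_1d/2$; the equality is $\varepsilon^{\theta_1d/2}=2^{-3d/2}$, which is the reason for choosing $\varepsilon$ exponentially small in $1/\kappa$; the last step uses $dy/4>da/(4\lambda)\ge4a$. Summing over $a\ge1$ gives at most $\frac1{15}$, and $\frac1{10}+\frac1{15}<1$.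
\end{proof}

\subsection*{Committees}

\begin{lemma}[committees]\label{lem:comm}
There are sets $M_u\subseteq V$ with $|M_u|=s_u$, one for each non-root node $u$, such that for every $\Gamma\subseteq V$ with $|\Gamma|\ge gn$ the nodes $u$ with $|M_u\cap\Gamma|<\tau s_u$ have total weight less than $\beta n$.
\end{lemma}

\begin{proof}
Take the $M_u$ independent and uniform. Fix $\Gamma$, of density $\rho\ge g=\tau+c/4$. By Lemma~\ref{lem:tail} with $k=1$ and $\eta=c/4$, the event $|M_u\cap\Gamma|<\tau s_u$ has probability at most $e^{-c^2s_u/8}$. For a fixed set $Z$ of nodes with $s(Z)\ge\beta n$, the event occurs for all $u\in Z$ with probability at most $e^{-c^2\beta n/8}=e^{-1.5n}$. There are at most $2^n$ sets $\Gamma$ and, by \eqref{eq:N}, at most $2^n$ sets $Z$, and $4^ne^{-1.5n}<1$ because $\ln4<1.5$.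
\end{proof}

Put $M_{\mathrm{root}}=V$ and identify each $M_u$ with $[s_u]$ in increasing order. For each level $k\ge1$ take injections as in Lemma~\ref{lem:sources} with $s=s_{k-1}$, $s'=s_k$, which \eqref{eq:sizes} permits. For a node $u$ of level $k$ and $q\in M_u$ they define the $d$ \emph{sources} $\varphi_1(q),\dots,\varphi_d(q)\in M_{\hat u}$, counted with multiplicity, and $e(q,X)$ is the number of sources of $q$ in $X\subseteq M_{\hat u}$.

\subsection*{Query lists}
Each process sends its queries along a fixed list. The adversary influences the moment of success, and with it the position $a_p$ that $p$ has reached in its list by then. The lists must hit the core quickly from all such positions. A union bound over all vectors $(a_p)$ is affordable if $\sum_pa_p=O(n)$, since there are then only exponentially many of them.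

\begin{lemma}[lists]\label{lem:lists}
Let $Q_2=\lceil\frac2g(2+\ln(e(Q_1+1)))\rceil$. There are lists $L_p:[(Q_1+Q_2)n]\to V$ for $p\in V$ such that for every $\Gamma\subseteq V$ with $|\Gamma|\ge gn$ and all integers $a_p\ge0$ with $\sum_pa_p\le Q_1n$, the numbers $T_p=\min\{i\ge1:L_p(a_p+i)\in\Gamma\}$ exist and satisfy $\sum_pT_p\le Q_2n$.
\end{lemma}

\begin{proof}
Take infinite lists with independent uniform entries. For fixed $\Gamma$ and $(a_p)$ the $T_p$ are independent geometric variables with success probability $\rho=|\Gamma|/n\ge g$. With $z=(1-g/2)^{-1}$,
\[
E\,z^{T_p}=\frac{\rho z}{1-(1-\rho)z}=\frac\rho{\rho-g/2}\le2,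
\]
so $\Pr[\sum_pT_p\ge Q_2n]\le2^nz^{-Q_2n}\le2^ne^{-gQ_2n/2}$. There are at most $2^n$ sets $\Gamma$ and $\binom{Q_1n+n}n\le(e(Q_1+1))^n$ vectors $(a_p)$. By the choice of $Q_2$ the union bound is at most $4^ne^{-2n}<1$. For lists without failure, $a_p+T_p\le(Q_1+Q_2)n$, so they can be truncated.
\end{proof}

Each of the objects $G$, $(\varphi_i)$, $(M_u)$, $(L_p)$ ranges over a finite set. All processes use the lexicographically first object with the stated property, so the algorithm is deterministic. It depends on $n$ and $c$ only.

\section{The algorithm}\label{sec:alg}

Every message is a single bit, whose meaning is determined by the round number. A message of a process to itself is delivered locally; we count it as a bit anyway. The $i$-th query that $p$ ever sends goes to $L_p(i)$. A process that receives several decisions in one round adopts the one from the smallest identifier; Proposition~\ref{prop:safe} shows that they are equal.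

\medskip\noindent\textbf{Phase 1} ($n$ rounds). Flooding on $G$. The estimates $x_p$ never change afterwards. The processes that complete the phase are \emph{active at the root}: $A_{\mathrm{root}}=P$.

\medskip\noindent\textbf{Phase 2} (slots $1,\dots,N+1$). Let $u_1,\dots,u_N$ be the non-root nodes in depth-first preorder: a node precedes its descendants, the subtree of a node is a contiguous block, and siblings appear in their order. Slot $i\le N$ belongs to $u=u_i$ and has $\ell+3$ rounds.
\begin{itemize}
\item \emph{Query round.} Every undecided $p\in A_{\hat u}$ sends a query to the next entry of $L_p$.
\item \emph{Reply round.} Every decided process answers each query it has just received with its decision. A process that receives a reply decides that value.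
\item \emph{Push round.} Every $p\in A_{\hat u}$ that is still undecided sends $x_p$ to each $q\in M_u$ of which it is a source. An undecided $q\in M_u$ that receives the value $x_q$ from at least $\theta_ud$ of its sources, counted with multiplicity, becomes \emph{active at $u$}; these $q$ form the set $A_u$. If $u$ is a leaf, each $q\in A_u$ decides $x_q$.
\item \emph{$\ell$ flood rounds.} In each of them, every process that has decided and has not yet announced \emph{announces}: it sends its decision to all its $G$-neighbors. An undecided process that receives an announcement decides that value.
\end{itemize}
Slot $N+1$ consists of $\ell$ flood rounds only.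

\medskip\noindent\textbf{Phase 3} ($Q_2n$ pairs of rounds). In each pair every undecided process queries the next entry of its list, decided processes reply, and a process that receives a reply decides that value.

\medskip
The set $A_{\hat u}$ is determined before the slot of $u$, and each process knows whether it belongs to it. A process sends at most $N+Q_2n\le(Q_1+Q_2)n$ queries, so it never runs off its list. The number of rounds is
\begin{equation}\label{eq:time}
n+N(\ell+3)+\ell+2Q_2n=O(n),
\end{equation}
because $N\le4m_0n^{1/4}$ and $\ell=O(\log n)$. This is where a large $\lambda$ pays: the tree is so shallow that a logarithmic flood fits into every slot.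

For the rest of the paper fix an execution with at most $t\le(1-c)n$ crashes, and let $\Gamma$, $b$, $W$ be as in Corollary~\ref{cor:almost}. Every active process belongs to $P$. We split $A_u$ into $F_u=A_u\cap W$ and $A_u^b=A_u\setminus W$.

\section{Agreement and validity}\label{sec:safe}

\begin{lemma}\label{lem:wrong}
For every node $u$ of level $k$ we have $|F_u|\le\varepsilon n\lambda^{-k}$. In particular $F_u=\emptyset$ for leaves. Moreover $\sum_{u\ne\mathrm{root}}|F_u|\le n$.
\end{lemma}

\begin{proof}
We use induction on $k$; the case $k=0$ is $|W|<\varepsilon n$. Let $u$ have level $k\ge1$. A process $q\in F_u$ received $1-b$ from at least $\theta_ud\ge\theta_1d$ sources. These lie in $A_{\hat u}$ and have estimate $1-b$, so $e(q,F_{\hat u})\ge\theta_1d$. By induction $|F_{\hat u}|\le\varepsilon n\lambda^{-(k-1)}\le\varepsilon n2^{-(k-1)}\le\varepsilon s_{\hat u}$, so Lemma~\ref{lem:sources}(b) gives $|F_u|\le|F_{\hat u}|/\lambda$. For a leaf, $\lambda^K\ge n$ gives $|F_u|\le\varepsilon<1$. Finally, by \eqref{eq:const},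
\[
\sum_{u\ne\mathrm{root}}|F_u|\le\sum_{k\ge1}m_04^{k-1}\,\varepsilon n\,256^{-k}=\frac{m_0\varepsilon n}{252}\le n.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:safe}
Every decision made by any process, correct or not, equals $b$. Hence agreement and validity hold.
\end{proposition}

\begin{proof}
We use induction on rounds. A process that decides by becoming active at a leaf is not wrong, by Lemma~\ref{lem:wrong}, so it decides $b$. Every other decision copies, from a reply or an announcement, a decision made in an earlier round. By Corollary~\ref{cor:almost}, $b$ is an input.
\end{proof}

\section{The search succeeds}\label{sec:search}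

\subsection*{Four types of nodes}
Let $u$ be a non-root node. Let $S_u$ be the set of members of $A_{\hat u}^b$ that have not crashed before the push round of the slot of $u$ and are undecided at its start, and let $S_u'\subseteq S_u$ consist of those that do not crash in that round. The value $b$ is pushed only by members of $S_u$, and all pushes of $S_u'$ are delivered. Hence:
\begin{equation}\label{eq:nec}
q\in A_u^b\ \Longrightarrow\ e(q,S_u)\ge\theta_ud;
\end{equation}
and conversely, an undecided $q\in M_u$ with $x_q=b$ and $e(q,S_u')\ge\theta_ud$ that completes the push round becomes active at $u$. Put $\rho_u=|S_u|/s_{\hat u}$ and $\rho_u'=|S_u'|/s_{\hat u}\le\rho_u$. The node $u$ has exactly one of the following types: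
\begin{itemize}
\item \emph{low}, if $\rho_u\le\theta_u-\kappa$;
\item \emph{high}, if $\rho_u'\ge\theta_u+\kappa$;
\item \emph{crash}, if it is neither low nor high and $\rho_u-\rho_u'\ge\kappa$;
\item \emph{hover}, if it is neither low nor high and $\rho_u-\rho_u'<\kappa$.
\end{itemize}
Low and high exclude each other because $\rho_u'\le\rho_u$.

\begin{lemma}\label{lem:types}
Let $u$ be a non-root node.
\begin{itemize}
\item[(a)] If $u$ is low, then $|A_u^b|\le\gamma s_u$ and $|A_u^b|\le\frac1{16}|A_{\hat u}^b|$.
\item[(b)] If $u$ is high, then all but at most $\gamma s_u$ members $q$ of $M_u$ have $e(q,S_u')\ge\theta_ud$.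
\item[(c)] If $u$ is of crash type, at least $\kappa s_u$ processes crash in the push round of its slot.
\item[(d)] If $u$ hovers, then $\theta_u-\kappa<\rho_u<\theta_u+2\kappa$.
\item[(e)] At most one child of $u$ hovers.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:nec}, each $q\in A_u^b$ has $e(q,S_u)\ge\theta_ud\ge(\rho_u+\kappa)d$, and Lemma~\ref{lem:sources}(a) allows at most $\gamma s_u$ such $q$. For the second bound, if $|S_u|\ge\varepsilon s_{\hat u}$ then $|A_u^b|\le\gamma s_u\le\gamma s_{\hat u}\le(\gamma/\varepsilon)|S_u|=|S_u|/16$. If $|S_u|<\varepsilon s_{\hat u}$, then \eqref{eq:nec} and Lemma~\ref{lem:sources}(b) give $|A_u^b|\le|S_u|/256$. In both cases we use $S_u\subseteq A_{\hat u}^b$.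

(b) By Lemma~\ref{lem:sources}(a), all but $\gamma s_u$ members have $e(q,S_u')>(\rho_u'-\kappa)d\ge\theta_ud$.

(c) The set $S_u\setminus S_u'$ has at least $\kappa s_{\hat u}\ge\kappa s_u$ elements.

(d) Not low gives the left inequality, and $\rho_u<\rho_u'+\kappa<\theta_u+2\kappa$ gives the right one.

(e) Let $v,v'$ be the $j$-th and $j'$-th children of $u$ with $j<j'$. The set $A_u^b$ is fixed in the slot of $u$, the slot of $v$ precedes that of $v'$, and crashes and decisions are permanent; so $S_{v'}\subseteq S_v$ and $\rho_{v'}\le\rho_v$. If both hover, (d) gives $\rho_{v'}>\theta_{j'}-\kappa\ge\theta_j+2\kappa>\rho_v$, a contradiction. See Figure~\ref{fig:windows}.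
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.52cm,y=0.55cm]
\draw[->] (0,0) -- (21,0) node[right] {$\rho/\kappa$};
\draw (0,-0.15)--(0,0.15) (2,-0.15)--(2,0.15) (5,-0.15)--(5,0.15) (8,-0.15)--(8,0.15) (11,-0.15)--(11,0.15) (14,-0.15)--(14,0.15) (20,-0.15)--(20,0.15);
\draw (0,-0.6) node {$0$} (2,-0.6) node {$2$} (5,-0.6) node {$5$} (8,-0.6) node {$8$} (11,-0.6) node {$11$} (14,-0.6) node {$14$} (20,-0.6) node {$20$};
\draw[gray] (0,4)--(20,4) (0,3)--(20,3) (0,2)--(20,2) (0,1)--(20,1);
\draw[line width=2pt] (2,4)--(5,4) (5,3)--(8,3) (8,2)--(11,2) (11,1)--(14,1);
\filldraw[fill=white] (3,4) circle (2.5pt) (6,3) circle (2.5pt) (9,2) circle (2.5pt) (12,1) circle (2.5pt);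
\draw (0,4) node[left] {child 1} (0,3) node[left] {child 2} (0,2) node[left] {child 3} (0,1) node[left] {child 4};
\draw[dashed] (20,0)--(20,4.6) node[above] {$\tau$};
\end{tikzpicture}
\caption{The density $\rho$ of the processes pushing $b$ from a parent committee, in units of $\kappa$. In row $j$ the circle is the threshold $\theta_j=3j\kappa$ of the $j$-th child, and the thick segment is the open interval $(\theta_j-\kappa,\theta_j+2\kappa)$ that contains $\rho$ if this child hovers. The intervals are disjoint and move to the right with $j$, while $\rho$ cannot increase from one child to the next, so at most one child hovers. Below a live parent the density is at least $\tau-\gamma>19\kappa$, to the right of all four intervals.}\label{fig:windows}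
\end{figure}

\begin{example}
Suppose that $|A_u^b|=6.5\,\kappa s_u$ and that no member of $A_u^b$ crashes or decides during the slots of the subtree of $u$, so that $\rho=\rho'=6.5\kappa$ for all four children. The first child is high ($6.5\ge3+1$), the second hovers ($6-1<6.5<6+1$), and the third and fourth are low ($6.5\le9-1$). With the common threshold $6\kappa$ all four would hover.
\end{example}

\subsection*{Bad and live nodes}
Let $i^*$ be the first slot in which a core process decides, with $i^*=\infty$ if none decides in Phase~2, and let $\mathcal P=\{u_i:i<i^*,\ i\le N\}$. During the slots of $\mathcal P$ every core process is undecided, holds $b$ and does not crash. The non-root parent of a node of $\mathcal P$ is in $\mathcal P$. We partition $\mathcal P$ into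
\begin{itemize}
\item $\mathcal B$, the \emph{bad} nodes, with $|M_u\cap\Gamma|<\tau s_u$; by Lemma~\ref{lem:comm}, $s(\mathcal B)<\beta n$;
\item $\mathcal L$, the \emph{live} nodes, which are not bad and have $|A_u\cap\Gamma|\ge(\tau-\gamma)s_u$;
\item $\mathcal R$, the rest, split by type into $\mathcal R_{\mathrm{low}},\mathcal R_{\mathrm{high}},\mathcal R_{\mathrm{crash}},\mathcal R_{\mathrm{hover}}$.
\end{itemize}

\begin{lemma}\label{lem:live}
\begin{itemize}
\item[(a)] A high node of $\mathcal P$ is in $\mathcal B\cup\mathcal L$; thus $\mathcal R_{\mathrm{high}}=\emptyset$.
\item[(b)] If $u\in\mathcal P$ and $\hat u$ is the root or lies in $\mathcal L$, then $u\in\mathcal B\cup\mathcal L$.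
\item[(c)] No leaf is in $\mathcal L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u\in\mathcal P$ be high and not bad. Of its at least $\tau s_u$ core members, all but $\gamma s_u$ have $e(q,S_u')\ge\theta_ud$ by Lemma~\ref{lem:types}(b); being undecided, correct and holding $b$, they become active.

(b) We have $S_u'\supseteq A_{\hat u}\cap\Gamma$. If $\hat u$ is live this gives $\rho_u'\ge\tau-\gamma$, and if $\hat u$ is the root then $A_{\hat u}=P\supseteq\Gamma$ gives $\rho_u'\ge g$. By \eqref{eq:const}, $\rho_u'>\theta_4+\kappa\ge\theta_u+\kappa$ in both cases, so $u$ is high and (a) applies.

(c) A live leaf has an active core member, since $\tau-\gamma>0$, and this member decides in a slot before $i^*$.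
\end{proof}

The next lemma is the count of Example~\ref{ex:two} for arbitrary depth.

\begin{lemma}\label{lem:success}
$i^*\le N$.
\end{lemma}

\begin{proof}
Otherwise $\mathcal P$ consists of all non-root nodes. By Lemma~\ref{lem:live}(c) and \eqref{eq:sizes}, every $u\in\mathcal L$ has four children, of total weight at least $2s_u$. The children of the root and of the nodes of $\mathcal L$ are distinct nodes, and they lie in $\mathcal B\cup\mathcal L$ by Lemma~\ref{lem:live}(b). Thus $m_0s_1+2s(\mathcal L)\le s(\mathcal B)+s(\mathcal L)$, and so $\beta n\le m_0n/2\le m_0s_1\le s(\mathcal B)<\beta n$, which is absurd.
\end{proof}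

In particular slot $i^*+1$ exists; this is the purpose of slot $N+1$.

\begin{lemma}\label{lem:spread}
Every core process has decided by the end of slot $i^*+1$.
\end{lemma}

\begin{proof}
Let $p\in\Gamma$ decide in slot $i^*$. We show by induction on $j\le\ell$ that every core process at distance $j$ from $p$ in $G[\Gamma]$ has decided after $j$ flood rounds of slot $i^*+1$. This holds for $j=0$. A core process $q$ at distance $j\ge1$ has a core neighbor at distance $j-1$, which has decided after $j-1$ flood rounds, announces in the $j$-th flood round at the latest, and does not crash. So $q$ receives the announcement by then. The diameter of $G[\Gamma]$ is at most $\ell$ by Lemma~\ref{lem:core}.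
\end{proof}

\section{Communication and termination}\label{sec:cost}

\subsection*{Before success}
An activation at a non-root node causes at most one query, one reply and $d$ pushes in each of four slots, so it suffices to count activations. The wrong ones were counted in Lemma~\ref{lem:wrong}. For the others we charge everything to two linear budgets, the weight $\beta n$ of the bad nodes and the number of crashes. Live nodes are charged downwards to bad nodes, hovering nodes upwards to bad and crash nodes. Low nodes may be numerous and heavy, so for them we count active members instead of weight.

\begin{lemma}\label{lem:cost}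
$\Sigma:=\sum_{u\in\mathcal P}|A_u^b|\le\sigma n$.
\end{lemma}

\begin{proof}
\emph{Live nodes.} Let $u=u_i\in\mathcal L$ have a child $u_j\notin\mathcal P$. Then $i<i^*\le j$, and the subtree of $u$ is a contiguous block of the preorder containing $u_i$ and $u_j$, so $u$ is a proper ancestor of $u_{i^*}$. Such nodes lie on distinct levels, and their total weight is at most $2n$ by \eqref{eq:sizes}. Every other $u\in\mathcal L$ has four children, all in $\mathcal P$ and hence in $\mathcal B\cup\mathcal L$, of total weight at least $2s_u$. Therefore $2(s(\mathcal L)-2n)\le s(\mathcal B)+s(\mathcal L)$, that is, $s(\mathcal L)\le(\beta+4)n$.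

\emph{Crash nodes.} Different nodes have different push rounds and a process crashes once, so Lemma~\ref{lem:types}(c) gives $\kappa\,s(\mathcal R_{\mathrm{crash}})\le t\le n$.

\emph{Hovering nodes.} Let $u\in\mathcal R_{\mathrm{hover}}$. By Lemma~\ref{lem:live}(b), $\hat u$ is neither the root nor live, so $\hat u\in\mathcal B\cup\mathcal R$. By Lemma~\ref{lem:types}(d) and \eqref{eq:const}, $|A_{\hat u}^b|/s_{\hat u}\ge\rho_u>\theta_1-\kappa>\gamma$, so $\hat u$ is not low, by Lemma~\ref{lem:types}(a). As $\mathcal R_{\mathrm{high}}=\emptyset$, we get $\hat u\in\mathcal B\cup\mathcal R_{\mathrm{crash}}\cup\mathcal R_{\mathrm{hover}}$. The map $u\mapsto\hat u$ is injective on $\mathcal R_{\mathrm{hover}}$ by Lemma~\ref{lem:types}(e), and $s_u\le\frac23s_{\hat u}$. Hence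
\[
s(\mathcal R_{\mathrm{hover}})\le\tfrac23\bigl(s(\mathcal B)+s(\mathcal R_{\mathrm{crash}})+s(\mathcal R_{\mathrm{hover}})\bigr),
\]
which gives $s(\mathcal R_{\mathrm{hover}})\le2\bigl(s(\mathcal B)+s(\mathcal R_{\mathrm{crash}})\bigr)\le2(\beta+\frac1\kappa)n$.

\emph{Low nodes.} For $u\in\mathcal R_{\mathrm{low}}$ the parent is not the root, by Lemma~\ref{lem:live}(b), so $\hat u\in\mathcal P$. Each node of $\mathcal P$ has at most four children, and Lemma~\ref{lem:types}(a) gives $\sum_{u\in\mathcal R_{\mathrm{low}}}|A_u^b|\le4\cdot\frac1{16}\Sigma$.

Using $|A_u^b|\le s_u$ for all nodes outside $\mathcal R_{\mathrm{low}}$, we obtain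
\[
\Sigma\le\Bigl(\beta+(\beta+4)+\frac1\kappa+2\beta+\frac2\kappa\Bigr)n+\frac\Sigma4=\frac34\sigma n+\frac\Sigma4 .\qedhere
\]
\end{proof}

\begin{remark}
Lemma~\ref{lem:success} would survive with two children per node, but the bound on $s(\mathcal L)$ would not. In a binary subtree with halving weights all levels have about the same weight, so if all inner nodes are live and all leaves bad, the live weight is about $K-1$ times the bad weight. The strict growth $4\cdot\frac12>1$ removes this logarithm.
\end{remark}

\begin{lemma}\label{lem:early}
At most $Q_1n$ queries are sent in slots $1,\dots,i^*+1$, and the queries, replies and pushes of these slots have at most $(d+2)Q_1n$ bits.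
\end{lemma}

\begin{proof}
Count the pairs $(i,p)$ with $i\le\min(i^*+1,N)$ and $p\in A_{\hat u_i}$. The slots of children of the root contribute at most $m_0n$. The other slots $i<i^*$ have $\hat u_i\in\mathcal P$ and contribute at most $4\sum_{u\in\mathcal P}|A_u|\le4(\sigma n+n)$, by Lemmas~\ref{lem:cost} and~\ref{lem:wrong}. Slots $i^*$ and $i^*+1$ contribute at most $2n$. The total is at most $Q_1n$. Each pair accounts for at most one query, one reply and, by the last claim of Lemma~\ref{lem:sources}, $d$ pushes.
\end{proof}

\subsection*{After success}

\begin{lemma}\label{lem:late}
The queries, replies and pushes sent after slot $i^*+1$, in Phases 2 and 3 together, have at most $(d+2)Q_2n$ bits, and every correct process decides by the end of Phase~3.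
\end{lemma}

\begin{proof}
Let $a_p$ be the number of queries sent by $p$ in slots up to $i^*+1$. Then $\sum_pa_p\le Q_1n$ by Lemma~\ref{lem:early}, so Lemma~\ref{lem:lists} applies to the core $\Gamma$ and gives numbers $T_p$ with $\sum_pT_p\le Q_2n$. The $T_p$-th query of $p$ after slot $i^*+1$, if it is sent, goes to a core process, which has decided by Lemma~\ref{lem:spread} and does not crash. So $p$ either crashes in the query round or the reply round, or it receives a reply and decides. In each case it sends no further query. Thus at most $Q_2n$ queries are sent after slot $i^*+1$, and at most as many replies. A process that pushes in a slot is an undecided member of the active set of the parent, so it has sent a query in the same slot; hence there are at most $dQ_2n$ push bits.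

A correct process $p$ that is undecided at the end of Phase~3 has sent a query in each of the $Q_2n\ge T_p$ pairs of rounds. It has therefore sent its $T_p$-th query after slot $i^*+1$ and has received the reply, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $n<n_0$ was settled in Section~\ref{sec:objects}. For $n\ge n_0$, Proposition~\ref{prop:safe} gives validity and agreement among all processes that ever decide, Lemma~\ref{lem:late} gives termination, and \eqref{eq:time} bounds the time. Each process sends to its at most $2\Delta$ neighbors in $G$ at most once in Phase~1 and at most once when announcing, which costs at most $4\Delta n$ bits. With Lemmas~\ref{lem:early} and~\ref{lem:late} the total is at most $\bigl(4\Delta+(d+2)(Q_1+Q_2)\bigr)n$ bits. These counts include all messages sent by processes that crash, delivered or not, and all constants depend only on $c$.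
\end{proof}

\begin{remark}
The hypothesis $t\le(1-c)n$ enters once, as $|H|\ge cn$ in Corollary~\ref{cor:almost}. It yields a core of density at least $g=3c/4$, and this density is what the committees and the lists need, and what places the four thresholds above $\varepsilon$ and below $\tau$. The count of crash nodes uses only $t\le n$. The constants grow quickly as $c\to0$, for instance $\Delta\ge2\cdot4^{40/c}$, so the proof gives linear bounds only for constant $c$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{AT} Aguilera and Toueg, \emph{Inf. Process. Lett.} 71, 1999.
\bibitem{DA} \emph{Distributed Agreement with Optimal Communication Complexity}, \texttt{http://www.comp.nus.edu.sg/\~{}gilbert/pubs/soda10.pdf}.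
\bibitem{Ho} Hoeffding, \emph{JASA}, 1963.
\end{thebibliography}
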